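\title{Lattice simplices with unimodular triangulations, none of them stellar}

\begin{abstract}
A stellar subdivision cuts a lattice simplex into smaller lattice simplices by coning from a lattice point. It has been conjectured that a lattice simplex with a unimodular triangulation also has one that results from successive stellar subdivisions. We show that this holds in dimension at most two and fails in every dimension $d\ge 3$. For each odd $p\ge5$ we give a tetrahedron of normalized volume $16p$ that has a unimodular triangulation, while every nontrivial stellar subdivision of it contains a tetrahedron with no unimodular triangulation.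
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

A \emph{lattice $d$-simplex} is the convex hull $\Delta\subset\mathbb R^d$ of $d+1$ affinely independent points $x_0,\dots,x_d$ of $\mathbb Z^d$. Its \emph{normalized volume} is $d!$ times its Euclidean volume, that is, $|\det(x_1-x_0,\dots,x_d-x_0)|$. This is the index in $\mathbb Z^d$ of the sublattice spanned by the edge vectors $x_i-x_0$. The simplex is \emph{unimodular} if its normalized volume is $1$, equivalently if these edge vectors form a basis of $\mathbb Z^d$. A \emph{triangulation} of $\Delta$ is a finite set $T$ of lattice $d$-simplices whose union is $\Delta$ and which, together with all their faces, form a simplicial complex: any two of them intersect in a common face. It is \emph{unimodular} if all its simplices are. A unimodular triangulation thus cuts $\Delta$, face to face, into the smallest pieces that the lattice allows.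

The simplest way to refine a triangulation $T$ is to cone from a point. Let $x\in\Delta\cap\mathbb Z^d$ and let $\sigma$ be the unique face of $T$ that contains $x$ in its relative interior. The \emph{stellar subdivision} of $T$ at $x$ replaces every maximal simplex $\tau\in T$ with $\sigma\subseteq\tau$ by the simplices $\operatorname{conv}(\{x\}\cup\rho)$, where $\rho$ ranges over the facets of $\tau$ that do not contain $\sigma$; all other simplices of $T$ are kept. The result is again a triangulation of $\Delta$. A triangulation \emph{results from a successive stellar subdivision} of $\Delta$ if it is obtained from the trivial triangulation $\{\Delta\}$ by finitely many stellar subdivisions at lattice points. The following is Conjecture~4.1.1 of \cite{UCT}.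

\begin{quote}
\textbf{Conjecture.} \emph{A lattice simplex $\Delta$ admits a unimodular triangulation if and only if it admits a unimodular triangulation that results from a successive stellar subdivision.}
\end{quote}

One implication is trivial. The other says that a search for a unimodular triangulation may be restricted to triangulations built one point at a time, starting from $\Delta$ itself.

The conjecture asks only for \emph{some} unimodular triangulation of stellar type, and this is the most one can ask. The triangle with vertices $(0,0),(2,0),(0,2)$ has the unimodular triangulation formed by the three segments between the midpoints of its sides. A first stellar subdivision joins one midpoint to the opposite vertex, and this segment crosses the segment between the other two midpoints. So this triangulation is not of stellar type, although others of the same triangle are.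

In dimension at most two the conjecture holds for a simple reason: one subdivides at all lattice points in any order and arrives at simplices with no lattice points other than their vertices, and such simplices are unimodular. In dimension three the last step fails. For $r\ge2$ the tetrahedron with vertices $0,e_1,e_2,(1,1,r)$ has normalized volume $r$ and no further lattice point: a point $\lambda_1e_1+\lambda_2e_2+\lambda_3(1,1,r)$ of it with $0<\lambda_3<1$ has positive first and second coordinates with sum at most $1+\lambda_3<2$. So from dimension three on a careless order of subdivisions can get stuck. One may still expect that a simplex with enough lattice points to carry a unimodular triangulation also offers enough choices for a good order. Against this, the very first step is a global constraint: it erects flat walls from $x$ to the boundary of $\Delta$, which every later refinement has to respect. We show that all possible first steps can be fatal.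

\begin{theorem}\label{thm:main}
Let $p=2m+1\ge5$ be odd and let
\[
\Delta_p=\operatorname{conv}\{(0,0,0),\ (0,4,0),\ (0,0,2),\ (2p,-4,2)\}\subset\mathbb R^3,
\]
a lattice tetrahedron of normalized volume $16p$.
\begin{itemize}
\item[(a)] $\Delta_p$ has a unimodular triangulation.
\item[(b)] For every lattice point $x\in\Delta_p$ that is not a vertex, the stellar subdivision of $\Delta_p$ at $x$ contains a tetrahedron with no unimodular triangulation.
\end{itemize}
Hence no unimodular triangulation of $\Delta_p$ refines a nontrivial stellar subdivision, and none results from a successive stellar subdivision.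
\end{theorem}

For $p=5$ this is the tetrahedron with vertices $(0,0,0),(0,4,0),(0,0,2),(10,-4,2)$. Since the volumes $16p$ are distinct, there are infinitely many counterexamples in dimension three. Pyramids over them settle the higher dimensions.

\begin{theorem}\label{thm:dim}
The conjecture holds for all lattice $d$-simplices if $d\le2$, and it fails for every $d\ge3$.
\end{theorem}

The tetrahedron $\Delta_p$ has one edge at height $0$ and one at height $2$, and all its other lattice points lie in a rectangle at height $1$. Section~\ref{sec:coord} describes this rectangle and works through one obstruction for $p=5$. The tool behind it is projection along an edge (Section~\ref{sec:edge}): the tetrahedra of a unimodular triangulation around an edge project to cones spanned by lattice bases, and this forces certain lattice points and edges to exist. In $\Delta_p$ there is just enough room for them (Section~\ref{sec:construct}); after any first cut there is not (Section~\ref{sec:obstruct}).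

\section{Triangulations, refinements, and the first step}\label{sec:prelim}

All notions above make sense for an arbitrary lattice $\Lambda\subset\mathbb R^d$ of rank $d$ in place of $\mathbb Z^d$; the normalized volume is then $|\det(x_1-x_0,\dots,x_d-x_0)|$ divided by the covolume of $\Lambda$. We say that a simplex of any dimension \emph{belongs to} a triangulation $T$, and write $\sigma\in T$, if it is a face of one of the maximal simplices. The relative interior $\operatorname{relint}\sigma$ consists of the points whose barycentric coordinates are all positive. The relative interiors of the simplices belonging to $T$ partition $\Delta$. Conversely, this property can be used to recognize triangulations.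

\begin{lemma}\label{lem:partition}
Let $\mathcal K$ be a finite set of simplices that is closed under taking faces, and suppose that their relative interiors partition a $d$-simplex $\Delta$. Then the $d$-dimensional members of $\mathcal K$ cover $\Delta$, and any two members of $\mathcal K$ intersect in a common face.
\end{lemma}

\begin{proof}
The finitely many members of dimension less than $d$ are nowhere dense in $\Delta$, and the union of the $d$-dimensional ones is closed; so it is $\Delta$. Let $\tau,\tau'\in\mathcal K$ and $y\in\tau\cap\tau'$. Then $y$ lies in the relative interior of a face of $\tau$ and of a face of $\tau'$. These faces are members of $\mathcal K$, so they coincide, and $y$ lies in the convex hull of the common vertices of $\tau$ and $\tau'$. Hence $\tau\cap\tau'$ equals this convex hull, which is a face of both.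
\end{proof}

A triangulation $T$ \emph{refines} a triangulation $T_1$ if each simplex of $T$ lies in a simplex of $T_1$. A stellar subdivision of $T_1$ refines $T_1$, and refinement is transitive.

\begin{lemma}\label{lem:restrict}
Let $T$ be a unimodular triangulation of a lattice $d$-simplex $\Delta$.
\begin{itemize}
\item[(a)] If $T$ refines $T_1$ and $S$ is a maximal simplex of $T_1$, then the maximal simplices of $T$ contained in $S$ form a unimodular triangulation of $S$.
\item[(b)] If $F$ is a $k$-dimensional face of $\Delta$, then the $k$-simplices belonging to $T$ and contained in $F$ form a triangulation of $F$ that is unimodular for the lattice points of the affine span of $F$.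
\end{itemize}
\end{lemma}

\begin{proof}
(a) An interior point $y$ of $S$ lies in a maximal $\tau\in T$, and $\tau\subseteq S'$ for a maximal $S'\in T_1$. If $S'\ne S$, then $S\cap S'$ is a proper face of $S$ and cannot contain $y$. So $\tau\subseteq S$. The simplices of $T$ in $S$ cover the interior of $S$, hence $S$.

(b) We may assume $F\neq\Delta$ and write $F=\Delta\cap H$ with a supporting hyperplane $H$. A point $y\in F$ lies in some maximal $\tau\in T$, hence in the face $\tau\cap H\subseteq F$ of $\tau$. So the simplices belonging to $T$ and contained in $F$ cover $F$, and as in Lemma~\ref{lem:partition} the $k$-dimensional ones suffice. Let $\operatorname{conv}(x_0,\dots,x_k)$ be one of them, a face of $\operatorname{conv}(x_0,\dots,x_d)\in T$. A lattice vector parallel to $F$ is an integer combination of the basis $x_1-x_0,\dots,x_d-x_0$ and lies in the span of the first $k$ of these vectors, so it is an integer combination of them.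
\end{proof}

Two observations describe the first step of a successive stellar subdivision. First, subdividing at a vertex $x$ of the current triangulation changes nothing: then $\sigma=\{x\}$, the only facet of $\tau$ that misses $x$ is the opposite one, and the cone over it is $\tau$. Second, if $x$ lies in the relative interior of the face $\sigma$ of $\Delta$, then a facet $F$ of $\Delta$ contains $\sigma$ exactly when it contains $x$, because $F\cap\sigma$ is a face of $\sigma$. So the stellar subdivision of $\{\Delta\}$ at $x$ consists of the simplices
\begin{equation}\label{eq:pieces}
\operatorname{conv}(\{x\}\cup F),\qquad F \text{ a facet of }\Delta\text{ with }x\notin F .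
\end{equation}
We call them the \emph{pieces} of $\Delta$ at $x$.

\begin{lemma}\label{lem:first}
Let $\Delta$ be a lattice simplex that is not unimodular. If a unimodular triangulation of $\Delta$ results from a successive stellar subdivision, then there is a lattice point $x\in\Delta$, not a vertex, such that every piece of $\Delta$ at $x$ has a unimodular triangulation.
\end{lemma}

\begin{proof}
Since $\{\Delta\}$ is not unimodular, some step changes the triangulation. The first such step is a stellar subdivision of $\{\Delta\}$ at a lattice point $x$ that is not a vertex. The final triangulation refines it, and Lemma~\ref{lem:restrict}(a) applies.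
\end{proof}

As $16p\ne1$, the last sentence of Theorem~\ref{thm:main} follows from part (b) by Lemmas~\ref{lem:restrict}(a) and~\ref{lem:first}.

In the plane we use \emph{Pick's theorem}: a lattice polygon with $I$ interior and $B$ boundary lattice points has area $I+B/2-1$ times the covolume of the lattice. In particular, a lattice triangle with no lattice points other than its vertices is unimodular.

\begin{proposition}\label{prop:low}
Every lattice simplex of dimension $d\le2$ has a unimodular triangulation that results from a successive stellar subdivision.
\end{proposition}

\begin{proof}
In any dimension, a stellar subdivision at $x$ makes $x$ a vertex and removes no vertex. Indeed, let $v\neq x$ be a vertex of a maximal simplex $\tau\supseteq\sigma$. Then $\sigma\ne\{v\}$, so $\sigma$ has a vertex $w\ne v$, and the facet of $\tau$ opposite $w$ contains $v$ but not $\sigma$; thus $v$ is a vertex of a new simplex. After subdividing at all lattice points of $\Delta$, in any order, every lattice point is a vertex, so no simplex contains lattice points other than its own vertices. For $d=1$ the simplices are unit segments, and for $d=2$ they are unimodular by Pick's theorem.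
\end{proof}

\section{The middle section of $\Delta_p$ and the case $p=5$}\label{sec:coord}

It is convenient to make the tetrahedron rectangular and to move the arithmetic into the lattice. The linear map $(a,b,z)\mapsto(u,t,z)=(2a+pb,\,a,\,z)$ has determinant $-p$ and sends $\mathbb Z^3$ bijectively onto
\[
\Lambda=L\times\mathbb Z,\qquad L=\{(u,t)\in\mathbb Z^2:\ u\equiv2t \bmod p\}.
\]
Both $L$ and $\Lambda$ have covolume $p$. From now on, ``lattice point'' in $\mathbb R^3$ refers to $\Lambda$, and normalized volumes are $|\det|/p$. The tetrahedron $\Delta_p$ becomes the tetrahedron $\Delta$ with vertices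
\[
v_0=(0,0,0),\quad v_1=(4p,0,0),\quad w_0=(0,0,2),\quad w_1=(0,2p,2),
\]
of normalized volume $4p\cdot2p\cdot2/p=16p$. We call $z$ the \emph{height}. A point of $\Delta$ at height $z$ is $(1-\frac z2)v+\frac z2w$ with $v\in[v_0,v_1]$ and $w\in[w_0,w_1]$, so the section of $\Delta$ at height $z$ is the rectangle
\begin{equation}\label{eq:section}
[0,\,2p(2-z)]\times[0,\,pz]
\end{equation}
in the coordinates $(u,t)$. At height $0$ the lattice points satisfy $t=0$ and $p\mid u$; they are $b_i=(ip,0,0)$ for $0\le i\le4$, with $b_0=v_0$ and $b_4=v_1$. At height $2$ they satisfy $u=0$ and $p\mid2t$; as $p$ is odd, they are $c_0=w_0$, $c_1=(0,p,2)$ and $c_2=w_1$. All other lattice points lie in the \emph{middle section}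
\[
P=[0,2p]\times[0,p]
\]
at height $1$, whose lattice is $L$. We identify $(u,t)\in P$ with $(u,t,1)$.

For integers $k$ and $j$, \emph{row} $k$ is the line $t=k$ and \emph{column} $j$ is the line $u=j$ in the plane at height $1$. The lattice points in row $k$ are those with $u\equiv2k$. Since $2(m+1)=p+1$, the lattice points in column $j$ are those with $t\equiv(m+1)j \pmod p$. In each row and each column the lattice points are $p$ apart. Passing to the next row shifts them by $2$. Passing to the next column shifts them by $m+1\equiv-m$, which is as far from $0$ modulo $p$ as a residue can be. This asymmetry drives the whole proof.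

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[gray] (0,0) rectangle (10,5);
\draw[gray] (0,5)--(1,3)--(3,4)--(5,5) (0,5)--(3,4) (5,5)--(8,4)
  (2,1)--(5,0)--(4,2)--(7,1)--(5,0) (7,1)--(9,2)--(10,0)--(7,1);
\draw[very thick,dashed] (0,0)--(10,5);
\draw[very thick] (0,0)--(1,3)--(2,1)--(3,4)--(4,2)--(5,5)--(6,3)--(7,1)--(8,4)--(9,2)--(10,5);
\foreach \x/\y in {0/0,5/0,10/0,2/1,7/1,4/2,9/2,1/3,6/3,3/4,8/4,0/5,5/5,10/5}
  \fill (\x,\y) circle (2.5pt);
\node[below left] at (0,0) {$(0,0)$};
\node[below right] at (10,0) {$(10,0)$};
\node[above left] at (0,5) {$(0,5)$};
\node[above right] at (10,5) {$(10,5)$};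
\end{tikzpicture}
\caption{The middle section $P=[0,10]\times[0,5]$ for $p=5$, with $u$ horizontal and $t$ vertical, and its $14$ lattice points $u\equiv 2t \bmod 5$. The dashed diagonal $A$ advances one row at each step, the bold zigzag $Z$ one column at each step, and they do not cross. The gray edges complete $A\cup Z$ to a triangulation into $20$ triangles of area $5/2$.}
\label{fig:P}
\end{figure}

\begin{example}\label{ex:five}
Let $p=5$; the middle section is shown in Figure~\ref{fig:P}. Subdivide $\Delta$ at $c_1=(0,5,2)$ and consider the piece $S=\operatorname{conv}(c_1,w_0,v_0,v_1)$. Its section at height $1$ is the lower half $[0,10]\times[0,\frac52]$ of $P$, with lattice points in the columns $0,2,4,5,7,9,10$ only. Suppose that $S$ has a unimodular triangulation $T$. The edge $s=[w_0,c_1]$ of $S$ has no lattice point inside, so it is an edge of $T$. Project along $s$ by $(u,t,z)\mapsto(2-z,u)$. This maps $\Lambda$ onto $\mathbb Z^2$ and $s$ to the origin, and the other lattice points of $S$ go to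
\[
(1,0),(1,2),(1,4),(1,5),(1,7),(1,9),(1,10)\quad\text{and}\quad(2,0),(2,5),(2,10),(2,15),(2,20).
\]
A unimodular tetrahedron $\operatorname{conv}(s\cup\{a,b\})$ projects to a triangle spanned by the origin and a basis of $\mathbb Z^2$. The tetrahedra around $s$ fill $S$ near the midpoint of $s$, so these triangles cover all slopes from $0$ to $10$. In the list above no slope lies strictly between $0$ and $2$. So the triangle that covers slope $1$ is spanned by a vector $(h,0)$ and a vector $(h',l)$ with $l\ge2h'$, and its determinant is $hl\ge2$. This is a contradiction. What is missing is the vector $(1,1)$, that is, a lattice point in column $1$. The only lattice point of $P$ in that column is $(1,3)$, and the cut through $c_1$ has separated it from $S$.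
\end{example}

\section{Tetrahedra around an edge}\label{sec:edge}

The next lemma turns Example~\ref{ex:five} into a general statement. Part (b) is the argument of the example. Part (c) goes further and locates a tetrahedron of the triangulation; it is needed when the required points exist but cannot be joined compatibly. For vectors $g,g'$ in the plane, $\operatorname{cone}(g,g')$ is the set of their nonnegative linear combinations. The \emph{slope} of $(h,l)$ with $h>0$ is $l/h$.

\begin{lemma}\label{lem:edge}
Let $S$ be a lattice tetrahedron with a unimodular triangulation $T$, and let $E$ be an edge of $S$. Let $\pi:\mathbb R^3\to\mathbb R^2$ be an affine map with $\pi(\Lambda)=\mathbb Z^2$ and $\pi(E)=0$ whose first coordinate is nonnegative on $S$ and vanishes on $S$ only on $E$. Let $C$ be the cone generated by $\pi(S)$, and let $s\subseteq E$ be a segment between consecutive lattice points of $E$. Let $k\in\mathbb Z$, $g=(1,k)$ and $g'=(1,k+1)$.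
\begin{itemize}
\item[(a)] $s$ is an edge of $T$.
\item[(b)] If $g\in C$, there is a lattice point $y\in S$ with $\pi(y)=g$.
\item[(c)] If $g,g'\in C$, there is a tetrahedron $\operatorname{conv}(s\cup\{a,b\})\in T$ with $\pi(a),\pi(b)\in\operatorname{cone}(g,g')$. Either $\{\pi(a),\pi(b)\}=\{g,g'\}$, or one of $\pi(a),\pi(b)$ has slope strictly between $k$ and $k+1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:restrict}(b), $T$ cuts $E$ into segments with lattice endpoints and no lattice points inside. These are the segments between consecutive lattice points.

\emph{Bases.} Let $\operatorname{conv}(s\cup\{a,b\})\in T$ be a tetrahedron and $s=[s_0,s_1]$. The vectors $s_1-s_0,\ a-s_0,\ b-s_0$ form a basis of $\Lambda$. Since $\pi(s_0)=0$, we have $\pi(y)=\pi'(y-s_0)$ with $\pi'$ the linear part of $\pi$, and $\pi'(\Lambda)=\pi(\Lambda)=\mathbb Z^2$. The three basis vectors are mapped to $0,\pi(a),\pi(b)$, so $\pi(a),\pi(b)$ generate $\mathbb Z^2$ and form a basis of it. Neither $a$ nor $b$ lies on $E$, so the first coordinates of $\pi(a)$ and $\pi(b)$ are positive integers.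

\emph{Covering.} Every $\gamma\in C$ lies in $\operatorname{cone}(\pi(a),\pi(b))$ for some such tetrahedron. To see this, fix $c\in\operatorname{relint}s$. The tetrahedra of $T$ that contain $c$ are those that have $s$ as an edge. The union of the others is closed and misses $c$, so near $c$ the tetrahedra around $s$ cover $S$. Write $\gamma=\sum_i\lambda_i\pi(x_i)$ with $x_i$ the vertices of $S$ and $\lambda_i\ge0$. For small $\varepsilon>0$ the point $c+\varepsilon\sum_i\lambda_i(x_i-c)$ lies in $S$ and close to $c$, hence in some $\operatorname{conv}(s\cup\{a,b\})\in T$. Its image is $\varepsilon\gamma$, because $\pi(c)=0$, and it lies in $\operatorname{conv}(0,\pi(a),\pi(b))$.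

\emph{Vectors of first coordinate one.} If $(1,n)$ with $n\in\mathbb Z$ lies in $\operatorname{cone}(\pi(a),\pi(b))$, then it equals $\pi(a)$ or $\pi(b)$. Indeed, $(1,n)=\alpha\pi(a)+\beta\pi(b)$ with $\alpha,\beta\ge0$, and $\alpha,\beta$ are integers because $\pi(a),\pi(b)$ is a basis. Comparing first coordinates gives $\{\alpha,\beta\}=\{0,1\}$.

(b) Cover $g$ by one of the cones and apply the last paragraph.

(c) Choose the tetrahedron so that $g+g'\in\operatorname{cone}(\pi(a),\pi(b))$, and name $a,b$ so that the slopes satisfy $\mu_a\le k+\frac12\le\mu_b$. If $\mu_a<k$, then $g$ lies in the cone and has a slope different from $\mu_a$ and $\mu_b$, which contradicts the last paragraph. If $\mu_b>k+1$, the same holds for $g'$. So both slopes lie in $[k,k+1]$, which means $\pi(a),\pi(b)\in\operatorname{cone}(g,g')$. If neither lies in the open interval, then $\mu_a=k$ and $\mu_b=k+1$. Members of a basis are primitive vectors, so $\pi(a)=g$ and $\pi(b)=g'$.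
\end{proof}

We project along the bottom edge and along the top edge of $\Delta$:
\[
\pi_0(u,t,z)=(z,t),\qquad \pi_2(u,t,z)=(2-z,u).
\]
Both maps send $\Lambda$ onto $\mathbb Z^2$: the congruence $u\equiv2t \bmod p$ can be solved for $u$ when $t$ is given, and, because $p$ is odd, for $t$ when $u$ is given.

\begin{corollary}\label{cor:rules}
Let $S\subseteq\Delta$ be a lattice tetrahedron with a unimodular triangulation, and let $S_1$ be its section at height $1$.
\begin{itemize}
\item[(a)] \emph{Column rule.} If $S$ has an edge $E\subseteq[w_0,w_1]$, then Lemma~\ref{lem:edge} applies with $\pi_2$, and $(1,j)\in C$ whenever column $j$ meets $S_1$. Every column that meets $S_1$ contains a lattice point of $S_1$.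
\item[(b)] \emph{Row rule.} If $S$ has an edge $E\subseteq[v_0,v_1]$, then Lemma~\ref{lem:edge} applies with $\pi_0$, and $(1,k)\in C$ whenever row $k$ meets $S_1$. Every row that meets $S_1$ contains a lattice point of $S_1$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) The map $\pi_2$ sends $[w_0,w_1]$ to $0$, and $2-z\ge0$ on $\Delta$. The set where $2-z$ vanishes on $S$ is a face of $S$ that contains $E$ and lies in the segment $[w_0,w_1]$, so it is $E$. The points with $\pi_2$-image $(1,j)$ are the points of column $j$. Now use Lemma~\ref{lem:edge}(b). For (b), replace $\pi_2$, $2-z$, $[w_0,w_1]$ and columns by $\pi_0$, $z$, $[v_0,v_1]$ and rows.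
\end{proof}

\section{A unimodular triangulation of $\Delta_p$}\label{sec:construct}

Lemma~\ref{lem:edge}(c) suggests what a unimodular triangulation of $\Delta$ should look like. Around a segment of the top edge, the natural tetrahedra are joins with edges in $P$ from column $j$ to column $j+1$; around a segment of the bottom edge, joins with edges from row $k$ to row $k+1$. So we look for two paths in $P$, one with unit steps in $u$ from the left side to the right side, one with unit steps in $t$ from the lower side to the upper side, and they must not cross. The first path is almost forced: $P$ has height $p$, so each column $j$ with $p\nmid j$ contains exactly one lattice point of $P$. It zigzags across much of the height of $P$. The width $2p$ leaves room for the second path to run along the diagonal, where every second vertex of the zigzag lies.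

\subsection*{Two paths in $P$}
Let $A$ be the path with vertices $(2k,k)$, $0\le k\le p$; it is the diagonal $u=2t$ of $P$. Let $Z$ be the path with vertices $(j,\zeta(j))$, $0\le j\le2p$, where
\[
\zeta(j)=\begin{cases} j/2 & j\text{ even},\\ (j+p)/2& j\text{ odd},\ j\le p,\\ (j-p)/2& j\text{ odd},\ j>p.\end{cases}
\]
In all three cases $\zeta(j)$ is an integer in $[0,p]$ with $2\zeta(j)\equiv j \bmod p$, so the vertices lie in $L\cap P$. Extend $\zeta$ to the piecewise linear function $[0,2p]\to[0,p]$ with graph $Z$.

Call a set of segments \emph{non-crossing} if each has its endpoints in $L\cap P$ and no other point of $L$, and their relative interiors are pairwise disjoint. The segments of $A$ and $Z$ together are non-crossing. Along a segment of $A$ the coordinate $t$, and along a segment of $Z$ the coordinate $u$, runs between consecutive integers, so there is no lattice point inside; and two segments of the same path meet at most in an endpoint. A segment of $Z$ has its endpoint with even $j$ on the line $u=2t$, while $u-2t=\pm p$ at the other endpoint. So it meets $A$ only in an endpoint.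

We use the following standard fact of plane geometry: for a finite set $V$ of points in the plane, not all on a line, every maximal non-crossing set of segments with endpoints in $V$ is the edge set of a triangulation of $\operatorname{conv}V$ with vertex set $V$. The corners of $P$ lie in $L$, so $\operatorname{conv}(L\cap P)=P$. Extending $A\cup Z$ to a maximal non-crossing set gives a triangulation $K$ of $P$ with vertex set $L\cap P$ in which $A$ and $Z$ are unions of edges. By Pick's theorem its triangles have area $p/2$. Figure~\ref{fig:P} shows such a $K$ for $p=5$.

The paths divide $P$ into the closed regions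
\[
P^{\leftarrow}=\{u\le2t\},\quad P^{\rightarrow}=\{u\ge2t\},\qquad P^{\downarrow}=\{t\le\zeta(u)\},\quad P^{\uparrow}=\{t\ge\zeta(u)\}.
\]
The relative interior of a face of $K$ is connected, and it lies in $A$ or is disjoint from $A$. So $u-2t$ is zero on it or has constant sign. The same holds for $Z$ and $t-\zeta(u)$. Hence, if $X$ is one of the six sets $A$, $Z$, $P^{\leftarrow},P^{\rightarrow},P^{\downarrow},P^{\uparrow}$ and a point of $X$ lies in the relative interior of a face of $K$, then this face lies in $X$.

\subsection*{Opening a rectangle along a path}
The part of $\Delta$ below height $1$ is the convex hull of $P$ and the bottom edge. We cut $P$ along $A$, cone the left part from $b_0$ and the right part from $b_4$, and fill the gap with the join of $A$ and the bottom edge. The upper part is treated in the same way with $Z$ and the top edge. The next lemma shows that these three parts fit together in each horizontal section.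

\begin{lemma}\label{lem:slide}
Let $R=[0,\alpha]\times[0,\beta]$ with coordinates $(x,y)$, let $J=[0,\ell]\times\{0\}$, and let $\varphi:[0,\beta]\to[0,\alpha]$ be a function. Let $N\subseteq R\times J$ be the union of
\[
\{x\le\varphi(y)\}\times\{(0,0)\},\qquad \{x=\varphi(y)\}\times J,\qquad \{x\ge\varphi(y)\}\times\{(\ell,0)\}.
\]
For $0<\theta<1$ the map $(f,g)\mapsto\theta f+(1-\theta)g$ is a bijection from $N$ onto $[0,\theta\alpha+(1-\theta)\ell]\times[0,\theta\beta]$.
\end{lemma}

\begin{proof}
The pair $f=(x,y)$, $g=(\gamma,0)$ is sent to $(\theta x+(1-\theta)\gamma,\ \theta y)$. The second coordinate determines $y$, and $y\mapsto\theta y$ maps $[0,\beta]$ bijectively onto $[0,\theta\beta]$. For fixed $y$, the pairs $(x,\gamma)$ allowed by $N$ form a polygonal path: $x$ increases from $0$ to $\varphi(y)$ with $\gamma=0$, then $\gamma$ increases from $0$ to $\ell$ with $x=\varphi(y)$, then $x$ increases from $\varphi(y)$ to $\alpha$ with $\gamma=\ell$. Along this path $\theta x+(1-\theta)\gamma$ increases strictly and continuously from $0$ to $\theta\alpha+(1-\theta)\ell$.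
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $K_0$ consist of the points $b_i$ and the segments $[b_{i-1},b_i]$, $1\le i\le4$, and let $K_2$ consist of the points $c_j$ and the segments $[c_{j-1},c_j]$, $j=1,2$. Call a pair $(F,G)$, with $F$ a face of $K$ and $G\in K_0\cup K_2$, \emph{admissible} if it is of one of the types
\[
\begin{array}{llll}
\text{lower:} & F\subseteq P^{\leftarrow},\ G=b_0; & F\subseteq A,\ G\in K_0; & F\subseteq P^{\rightarrow},\ G=b_4;\\
\text{upper:} & F\subseteq P^{\downarrow},\ G=c_0; & F\subseteq Z,\ G\in K_2; & F\subseteq P^{\uparrow},\ G=c_2.
\end{array}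
\]
Let $\mathcal K$ consist of the faces of $K$, the members of $K_0$ and $K_2$, and the joins $F*G=\operatorname{conv}(F\cup G)$ of admissible pairs.

\emph{Simplices and volumes.} If $F$ or $G$ is a point, the vertices of $F$ and $G$ are affinely independent because $F$ and $G$ lie at different heights. If $G$ is a point and $F$ a triangle, the determinant of $F*G$ has absolute value $2\cdot\frac p2\cdot1=p$. In the remaining cases $F$ is an edge of $A$ or $Z$ and $G$ is a segment. Taking the direction of $G$, the direction of $F$, and a vector from $G$ to $F$, we obtain
\[
\left|\det\begin{pmatrix}p&0&0\\2&1&0\\ *&*&1\end{pmatrix}\right|=p\quad(F\subseteq A),\qquad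
\left|\det\begin{pmatrix}0&p&0\\1&*&0\\ *&*&-1\end{pmatrix}\right|=p\quad(F\subseteq Z).
\]
Here the unit steps of the two paths are used. So all members of $\mathcal K$ are lattice simplices, and all tetrahedra in $\mathcal K$ are unimodular. Replacing $F$ or $G$ by a face keeps a pair admissible, so $\mathcal K$ is closed under taking faces.

\emph{Partition.} By Lemma~\ref{lem:partition} it remains to show that the relative interiors partition $\Delta$. At heights $0,1,2$ this holds because only $K_0$, $K$, $K_2$ contribute there: the relative interior of a join $F*G$ consists of the points $\theta f+(1-\theta)g$ with $0<\theta<1$, $f\in\operatorname{relint}F$, $g\in\operatorname{relint}G$, and these have height $\theta\in(0,1)$ for lower pairs and $2-\theta\in(1,2)$ for upper pairs.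

Fix a height $\theta\in(0,1)$. Apply Lemma~\ref{lem:slide} with $(x,y)=(u,t)$, $\alpha=2p$, $\beta=p$, $\ell=4p$ and $\varphi(t)=2t$. Then
\[
N=(P^{\leftarrow}\times\{b_0\})\cup(A\times[b_0,b_4])\cup(P^{\rightarrow}\times\{b_4\}),
\]
and the target $[0,2p\theta+4p(1-\theta)]\times[0,p\theta]$ is the section \eqref{eq:section} at height $\theta$. For $(f,g)\in N$ let $F\in K$ and $G\in K_0$ be the faces with $f$ and $g$ in their relative interiors; then $(F,G)$ is admissible by the last sentence on the six sets above. Conversely, $F\times G\subseteq N$ for each lower admissible pair. So $N$ is the disjoint union of the sets $\operatorname{relint}F\times\operatorname{relint}G$ over lower admissible pairs, and the bijection of the lemma shows that each point of the section lies in the relative interior of exactly one join.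

At height $2-\theta\in(1,2)$ apply the lemma with $(x,y)=(t,u)$, $\alpha=p$, $\beta=2p$, $\ell=2p$ and $\varphi=\zeta$. Then
\[
N=(P^{\downarrow}\times\{c_0\})\cup(Z\times[c_0,c_2])\cup(P^{\uparrow}\times\{c_2\}),
\]
and the target is given by $0\le t\le p\theta+2p(1-\theta)=p(2-\theta)$ and $0\le u\le2p\theta$, which is the section \eqref{eq:section} at height $2-\theta$. The sets $\operatorname{relint}F\times\operatorname{relint}G$ over upper admissible pairs partition $N$ as before, and the proof is complete.
\end{proof}

As a check, $K$ has $2p^2/(p/2)=4p$ triangles, each of which is coned once downward and once upward; $A$ has $p$ edges and $Z$ has $2p$. The number of tetrahedra is $2\cdot4p+4\cdot p+2\cdot2p=16p$, the normalized volume of $\Delta$.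

\section{Every first step has a bad piece}\label{sec:obstruct}

We prove Theorem~\ref{thm:main}(b). The lattice points of $\Delta$ other than the vertices are $c_1$, the points $b_1,b_2,b_3$, and the lattice points of $P$. A symmetry reduces the work. The affine involution
\[
\iota(u,t,z)=\bigl(2p(2-z)-u,\ pz-t,\ z\bigr)
\]
preserves $\Lambda$, since it changes $u-2t$ to $-(u-2t)$ modulo $p$. It exchanges $v_0$ with $v_1$ and $w_0$ with $w_1$, so it preserves $\Delta$ and carries pieces at $x$ to pieces at $\iota(x)$. It exchanges $b_1$ with $b_3$ and acts on $P$ by $(u,t)\mapsto(2p-u,p-t)$. Four cases remain: $x=c_1$; $x=b_1$; $x\in P$ with $u\le p$; and $x=b_2$. In each case we name a piece $S$ of the form \eqref{eq:pieces}, write $S_1$ for its section at height $1$, and assume that $S$ has a unimodular triangulation $T$. In the first three cases $S_1$ is too thin for the column or row rule.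

\subsection*{The point $c_1$}
Let $S=\operatorname{conv}(c_1,w_0,v_0,v_1)$. It has the edge $[w_0,c_1]$ on top, and $S_1$, the set of midpoints between $[v_0,v_1]$ and $[w_0,c_1]$, is $[0,2p]\times[0,\frac p2]$. By the column rule, column $1$ contains a lattice point $(1,t)$ with $0\le t\le m$. But $t\equiv m+1 \pmod{2m+1}$, which no such $t$ satisfies.

\subsection*{The point $b_1$}
Let $S=\operatorname{conv}(b_1,v_0,w_0,w_1)$. It has the edge $[v_0,b_1]$ at the bottom, and $S_1=[0,\frac p2]\times[0,p]$. By the row rule, row $m$ contains a lattice point $(u,m)$ with $0\le u\le m$. But $u\equiv2m \pmod{2m+1}$, which no such $u$ satisfies.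

\subsection*{Points of the middle section}
Let $x=(u_x,t_x)\in L\cap P$ with $u_x\le p$. We choose the piece whose section is a long triangle with apex $x$: next to the apex it is narrow, while the lattice points of neighboring columns are far apart vertically. The facet $F=\operatorname{conv}(w_0,w_1,v_1)$ meets height $1$ in the right side $\{2p\}\times[0,p]$ of $P$, so $x\notin F$, and $S=\operatorname{conv}(\{x\}\cup F)$ is a piece at $x$, whichever face of $\Delta$ carries $x$. As $x$ has height $1$, the section $S_1$ is the triangle with apex $x$ over the right side of $P$. Since $u_x<u_x+1\le2p$, column $u_x+1$ meets $S_1$, and $S$ has the edge $[w_0,w_1]$. The column rule gives a lattice point $y=(u_x+1,t_y)\in S_1$. Write $y=x+\lambda\bigl((2p,r)-x\bigr)$ with $r\in[0,p]$. The first coordinate gives $\lambda=1/(2p-u_x)\le1/p$, and so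
\[
|t_y-t_x|=\lambda\,|r-t_x|\le1 .
\]
On the other hand, $x$ and $y$ lie in consecutive columns, so $t_y-t_x\equiv m+1\pmod{2m+1}$. Thus $2m+1$ divides one of $m,\ m+1,\ m+2$. For $m\ge2$ these numbers lie strictly between $0$ and $2m+1$, a contradiction.

\subsection*{The point $b_2$}
Let $S=\operatorname{conv}(b_2,v_0,w_0,w_1)$, with $S_1=[0,p]\times[0,p]$. Now every row and every column that meets $S_1$ contains a lattice point of $S_1$, so the two rules give nothing. The obstruction is that the two paths can no longer avoid each other. The diagonal $A$ leaves the square between $(2m,m)$ and $(2m+2,m+1)$, so the step from row $m$ to row $m+1$ has to return across the square and run into the zigzag. Lemma~\ref{lem:edge}(c) makes this precise, but it allows a way out through points at heights $0$ and $2$, which we have to close.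

For $1\le j\le p-1$ column $j$ contains exactly one lattice point of $S_1$, since the residue of $t$ is prescribed and nonzero modulo $p$. This point is $q_j=(j,\zeta(j))$. In the same way, row $m$ contains only the lattice point $q_{2m}=(2m,m)$ of $S_1$, and row $m+1$ contains only $q_1=(1,m+1)$, because $2(m+1)\equiv1$.

By Corollary~\ref{cor:rules}, Lemma~\ref{lem:edge} applies with $\pi_2$, $E=[w_0,w_1]$, $s'=[w_0,c_1]$, and with $\pi_0$, $E=[v_0,b_2]$, $s=[v_0,b_1]$; in both cases $(1,k)\in C$ for $0\le k\le p$. We determine when the second alternative of part (c) can occur. Under $\pi_2$, the lattice points of $S$ off $[w_0,w_1]$ are mapped to vectors $(1,n)$ with $n\in\mathbb Z$, of integer slope, or they are $v_0,b_1,b_2$, with images $(2,0),(2,p),(2,2p)$. Under $\pi_0$, the lattice points off $[v_0,b_2]$ are mapped to vectors $(1,n)$, or they are $w_0,c_1,w_1$, again with images $(2,0),(2,p),(2,2p)$. The only slope that is not an integer is $p/2=m+\frac12$. So the second alternative requires $k=m$, and then one of $a,b$ is $b_1$ for $\pi_2$ and $c_1$ for $\pi_0$. Since $T$ contains all faces of its tetrahedra, we obtain: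
\begin{itemize}
\item[(i)] from $\pi_2$ and $k=1\ne m$: $[q_1,q_2]\in T$;
\item[(ii)] from $\pi_2$ and $k=m$: $[q_m,q_{m+1}]\in T$ or $[b_1,c_1]\in T$;
\item[(iii)] from $\pi_0$ and $k=m$: $[q_{2m},q_1]\in T$ or $\operatorname{conv}(v_0,b_1,c_1)\in T$.
\end{itemize}
In (ii), the edge $[b_1,c_1]$ is a face of $\operatorname{conv}(s'\cup\{b_1\})$. Figure~\ref{fig:square} shows these objects for $p=5$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[gray] (0,0) rectangle (5,5);
\draw[very thick] (2,1)--(1,3)--(4,2);
\draw[very thick,dashed] (2,1)--(3,4);
\draw[very thick,dotted] (0,2.5)--(2.5,2.5);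
\foreach \x/\y in {0/0,5/0,2/1,4/2,1/3,3/4,0/5,5/5} \fill (\x,\y) circle (2.5pt);
\draw[fill=white] (2.5,2.5) circle (2.5pt);
\node[above] at (1,3) {$q_1$};
\node[below] at (2,1) {$q_2$};
\node[above] at (3,4) {$q_3$};
\node[right] at (4,2) {$q_4$};
\node[above right] at (2.55,2.5) {$\kappa$};
\end{tikzpicture}
\caption{The section $[0,5]^2$ of the piece $\operatorname{conv}(b_2,v_0,w_0,w_1)$ for $p=5$. The forced edge $[q_1,q_2]$ crosses the dotted section of the triangle $\operatorname{conv}(v_0,b_1,c_1)$ and excludes it. This forces the edge $[q_4,q_1]$ through the center $\kappa$. The dashed edge $[q_2,q_3]$ and the edge $[b_1,c_1]$, one of which must be present, also pass through $\kappa$.}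
\label{fig:square}
\end{figure}

First we exclude the triangle in (iii). Its edges $[v_0,c_1]$ and $[b_1,c_1]$ have midpoints $(0,\frac p2)$ and $(\frac p2,\frac p2)$ at height $1$, so its relative interior meets height $1$ in the open segment $\{(u,\frac p2):0<u<\frac p2\}$. The edge from $q_1=(1,m+1)$ to $q_2=(2,1)$ has a point with $t=\frac p2$ in its relative interior, because $1<m+\frac12<m+1$, and there $1<u<2<\frac p2$. Distinct faces of $T$ have disjoint relative interiors, so (i) shows that the triangle is not in $T$. Hence $[q_{2m},q_1]\in T$.

The midpoint of $[q_{2m},q_1]$ is the center $\kappa=(\frac p2,\frac p2)$ of $S_1$. It is also the midpoint of $[b_1,c_1]$. It is the midpoint of $[q_m,q_{m+1}]$ too: exactly one of $m,m+1$ is odd, so $\zeta(m)+\zeta(m+1)=\frac12(m+(m+1)+p)=p$. The edge $[b_1,c_1]$ differs from $[q_{2m},q_1]$, and so does $[q_m,q_{m+1}]$, since $\{m,m+1\}\ne\{1,2m\}$ for $m\ge2$. Either alternative in (ii) thus gives two distinct edges of $T$ with $\kappa$ in their relative interiors. This contradiction completes the proof of Theorem~\ref{thm:main}.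

\begin{remark}
That $p$ is odd is used throughout: it puts lattice points in every column, which makes $\pi_2$ surjective and $Z$ well defined. For even $p$ the congruence $u\equiv 2t$ leaves the odd columns empty. The condition $m\ge2$ enters only for points of $P$ and for $b_2$. For $p=3$ both arguments break down: the shift $m+1=2$ between neighboring columns is congruent to $-1$, and the edges $[q_m,q_{m+1}]$ and $[q_{2m},q_1]$ coincide, so there is no crossing.
\end{remark}

\section{Pyramids and higher dimensions}\label{sec:pyramid}

\begin{proof}[Proof of Theorem~\ref{thm:dim}]
For $d\le2$ the conjecture holds by Proposition~\ref{prop:low}, and for $d=3$ it fails by Theorem~\ref{thm:main}. Let $d>3$, fix an odd $p\ge5$, and return to the lattice $\mathbb Z^d$ and the original coordinates of $\Delta_p$. Identify $\mathbb R^3$ with $\mathbb R^3\times\{0\}\subset\mathbb R^d$, and for a simplex $S\subset\mathbb R^3$ put $\widehat S=\operatorname{conv}(S\cup\{e_4,\dots,e_d\})$. If $S$ is a tetrahedron with vertex $x_0$, the matrix of edge vectors of $\widehat S$ at $x_0$ is block triangular, with the edge matrix of $S$ and an identity matrix on the diagonal. So $S$ and $\widehat S$ have the same normalized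 volume. We show that $\widehat{\Delta}_p$ is a counterexample. A pyramid of height one adds no lattice points at which to subdivide, so the obstruction persists.

\emph{A unimodular triangulation exists.} Let $T$ be a unimodular triangulation of $\Delta_p$. A point of $\widehat\Delta_p$ has the form $\lambda y+\sum_{j\ge4}\mu_je_j$ with $y\in\Delta_p$, $\lambda,\mu_j\ge0$ and $\lambda+\sum_j\mu_j=1$. The $\mu_j$ are its last coordinates, and $y$ is determined if $\lambda>0$. Therefore the point lies in the relative interior of exactly one simplex $\operatorname{conv}(F\cup\{e_j:j\in I\})$ with $F\in T$ or $F=\emptyset$: namely $I=\{j:\mu_j>0\}$, and $F$ is the face with $y\in\operatorname{relint}F$ if $\lambda>0$ and empty if $\lambda=0$. By Lemma~\ref{lem:partition} the simplices $\widehat\tau$, with $\tau$ a tetrahedron of $T$, triangulate $\widehat\Delta_p$, and they are unimodular.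

\emph{None results from a successive stellar subdivision.} At a lattice point the $\mu_j$ are nonnegative integers with sum at most $1$. So the lattice points of $\widehat\Delta_p$ are $e_4,\dots,e_d$ and those of $\Delta_p$. The normalized volume of $\widehat\Delta_p$ is $16p\neq1$. If a unimodular triangulation resulted from a successive stellar subdivision, Lemma~\ref{lem:first} would give a lattice point $x\in\Delta_p$, not a vertex, such that every piece of $\widehat\Delta_p$ at $x$ has a unimodular triangulation. By Theorem~\ref{thm:main}(b) there is a facet $F$ of $\Delta_p$ with $x\notin F$ such that $S=\operatorname{conv}(\{x\}\cup F)$ has no unimodular triangulation. Now $\widehat F$ is a facet of $\widehat\Delta_p$ with $\widehat F\cap\mathbb R^3=F$, so $x\notin\widehat F$, and $\operatorname{conv}(\{x\}\cup\widehat F)=\widehat S$ is a piece of $\widehat\Delta_p$ at $x$. By Lemma~\ref{lem:restrict}(b), a unimodular triangulation of $\widehat S$ induces a triangulation of its face $S$ that is unimodular for $\mathbb Z^3$. This is a contradiction.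
\end{proof}

\begin{thebibliography}{1}

\bibitem{UCT}
\emph{Unimodular Covers And Triangulations Of Lattice Polytopes},
\texttt{https://repositorium.\allowbreak uni-osnabrueck.de/\allowbreak bitstream/\allowbreak urn:nbn:de:gbv:700-2008061610/\allowbreak 2/\allowbreak E-Diss791\_thesis.pdf}

\end{thebibliography}
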